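# A Borel Scott set that is not the standard system of any Borel model of arithmetic

## 1. Guessing "yes": three Scott sets as tests

Every nonstandard model of Peano arithmetic leaves a trace on the natural numbers, namely the family of those sets of natural numbers that its elements code. Such families are Scott sets (defined below). Scott showed that the countable Scott sets are precisely the standard systems of countable nonstandard models of PA. Knight and Nadel (1982) proved the analogous result in size $\aleph_1$: every Scott set of size $\aleph_1$ is the standard system of a nonstandard model of size $\aleph_1$. For the general uncountable case the analogous statement is open.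

A question of Woodin, taken from "Borel structures" (https://www.cs.auckland.ac.nz/~nies/talks/Chennai.pdf), restricts attention to definable objects. If a Scott set is Borel, is it already the standard system of a *Borel* model of PA? The answer one would first guess is yes: a family of sets with a simple description should come from a model with a simple description. We make the terms precise, test the guess on three Scott sets, and see it survive two tests and get into trouble on the third.

Conventions. "Model" means model of PA in the signature $0,S,+,\times,<$. A set $X\subseteq\omega$ is identified with its characteristic function, so $\mathcal P(\omega)$ is Cantor space $2^\omega$. We write $m=\{0,\dots,m-1\}$ and $X^c=\omega\setminus X$. The ideal of finite subsets of $\omega$ is $\mathrm{Fin}$, and $Y=^*Z$ means that $Y\triangle Z$ is finite. "A.a. $i$" means "all but finitely many $i\in\omega$". For a finite string $s$, $[s]$ is the set of $X\in2^\omega$ extending $s$. BP abbreviates "Baire property": a set has the BP if it differs from an open set by a meager set. Hence a nonmeager set with the BP is comeager in some nonempty basic open set. A function is Baire measurable if preimages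 of open sets have the BP; such a function into a second countable space is continuous on some dense $G_\delta$ set.

**Definition (Scott set).** A set $\mathcal S\subseteq\mathcal P(\omega)$ is a Scott set if (i) it is a Boolean algebra of sets, (ii) $X\in\mathcal S$ and $Y\le_TX$ imply $Y\in\mathcal S$, and (iii) whenever an infinite tree $T\subseteq2^{<\omega}$ is coded by a member of $\mathcal S$, some infinite path through $T$ is in $\mathcal S$. It is Borel if it is a Borel subset of $2^\omega$.

The arithmetical sets form a countable Scott set. For (iii), a string has extensions in $T$ of every length if and only if a $\Pi_1(T)$ condition holds, so the leftmost path of $T$ is computable from the jump $T'$. The computable sets do not form a Scott set. Let $T$ consist of the strings $\sigma$ such that, for all $e<|\sigma|$, if $\{e\}(e)$ halts within $|\sigma|$ steps, then $\sigma(e)$ is not its value. This is a computable tree with strings of every length, and a path $P$ through it satisfies $P(e)\ne\{e\}(e)$ whenever $\{e\}(e)$ halts. So $P$ is not computable. At the other extreme, $\mathcal P(\omega)$ satisfies (i)–(iii) trivially, and it is a Borel Scott set.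

**Definition (standard system).** Let $p_x$ be the $x$-th prime, with $p_0=2$. For $x,a$ in a model $M$ write $x\in_Ma$ for $M\models p_x\mid a$. For nonstandard $M$, identify $\omega$ with the standard part of $M$ and put
$$\mathrm{SSy}(M)=\big\{\{n\in\omega:n\in_Ma\}:a\in M\big\}.$$
We say that $a$ *codes* the set $\{n\in\omega:n\in_Ma\}$. Standard systems are only considered for nonstandard models.

For example, $12=2^2\cdot3$ codes $\{0,1\}$. To code infinite sets in $M$ we use **coding**: PA proves that for every formula $\theta$ with parameters and every $c$ there is $a$ with
$$\forall x\,\big(x\in_Ma\leftrightarrow x<c\wedge\theta(x)\big).\tag{1}$$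
This is an induction on $c$. Start with $a=1$. To pass from $c$ to $c+1$, multiply by $p_c$ if $\theta(c)$ holds, and otherwise do nothing. If $B\in M$ is nonstandard, the code $a$ of "$x<B$ and $x$ is even" codes the set of even natural numbers, because every standard $x$ is below $B$. The same argument shows that $\mathrm{SSy}(M)$ equals the collection of all traces $X\cap\omega$ with $X\subseteq M$ definable in $M$ with parameters. In particular $\mathrm{SSy}(M)$ is a Boolean algebra containing all finite sets. We also use **overspill**: if a formula with parameters holds at all standard $n$, it holds at some nonstandard element, since otherwise $\omega$ would be a definable proper cut closed under successor, against induction.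

**Definition (Borel model).** A structure $\mathbf A$ in a finite signature is Borel if there are a Borel set $D$ in a standard Borel space and a function $\phi$ from $D$ onto $\mathbf A$ such that the $\phi$-preimages of the atomic relations, including equality and the graphs of the functions, are Borel. A Borel model of PA is a model of PA that is a Borel structure.

For example, $\mathbb Z/2\mathbb Z$ is presented by $\phi:\mathbb Z\to\mathbb Z/2\mathbb Z$ with $D=\mathbb Z$. Equality in the structure pulls back to an equivalence relation on $D$, which need not be the identity.

**Test 1: countable Scott sets.** If $\mathcal S$ is countable, it is Borel. By Scott's theorem $\mathcal S=\mathrm{SSy}(M)$ for a countable nonstandard $M$. Take $D=\omega$ and any surjection $\phi:\omega\to M$. All subsets of $\omega^k$ are Borel, so $M$ is Borel. The guess passes.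

**Test 2: an uncountable Scott set.** Perhaps uncountability is already fatal? It is not. Section 9 builds a Borel nonstandard model whose standard system is an uncountable $F_\sigma$ Scott set. The guess passes again.

**Test 3: $\mathcal P(\omega)$.** The sensible first approach is an ultrapower. Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$ and $M=\omega^\omega/\mathcal U$. By Łoś's theorem $M$ is a model of PA, and the class of the identity function is nonstandard. Given $X\subseteq\omega$, let $f_X(i)=\prod_{n\in X,\,n<i}p_n$. For fixed $n$ and all $i>n$ we have $p_n\mid f_X(i)\iff n\in X$, so $[f_X]$ codes $X$. Hence $\mathrm{SSy}(M)=\mathcal P(\omega)$.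

The obvious presentation is $\phi:\omega^\omega\to M$, $\phi(f)=[f]$. Equality pulls back to $\{(f,g):\{i:f(i)=g(i)\}\in\mathcal U\}$. Put $f=1-\chi_X$ and $g=0$. The agreement set is then $X$, so if this relation were Borel, or merely had Borel sections, then $\mathcal U$ would be a Borel subset of $2^\omega$. The next lemma, with $G=2^\omega$ and $A=\mathcal U$, shows that it is not: an ultrafilter contains exactly one of $X,X^c$, and a nonprincipal one is closed under finite changes. We state the lemma with exceptional meager sets because we need it in that form later.

**Lemma 1.** Let $G\subseteq2^\omega$ be a dense $G_\delta$ set closed under complements and finite changes. There is no set $A\subseteq G$ with the BP such that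
$$\text{for each }n,\text{ comeagerly many }X\in G\text{ satisfy }X\in A\iff X\triangle\{n\}\in A,\tag{2}$$
$$\text{comeagerly many }X\in G\text{ satisfy }X\in A\iff X^c\notin A.\tag{3}$$

*Proof.* For finite $F$ let $\sigma_F(X)=X\triangle F$, a homeomorphism of $2^\omega$ and of $G$. By (2), $\sigma_{\{n\}}(A)\triangle A$ is meager for each $n$. For $n\notin F$,
$$\sigma_{F\cup\{n\}}(A)\triangle A\subseteq\sigma_{\{n\}}\big(\sigma_F(A)\triangle A\big)\cup\big(\sigma_{\{n\}}(A)\triangle A\big),$$
so by induction $\sigma_F(A)\triangle A$ is meager for every finite $F$.

Suppose $A$ is nonmeager. Then it is comeager in some $[s]$ with $s\in2^m$. For each $t\in2^m$ there is $F\subseteq m$ with $\sigma_F([s])=[t]$. So $\sigma_F(A)$ is comeager in $[t]$, and hence so is $A$. The finitely many $[t]$ cover $2^\omega$, so $A$ is comeager. Thus $A$ is meager or comeager.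

By (3) the homeomorphism $X\mapsto X^c$ of $G$ maps $A$ onto $G\setminus A$ modulo a meager set. So $A$ and $G\setminus A$ are both meager or both comeager. This contradicts Baire's theorem. $\square$

So this presentation of this model fails. That is far from a negative answer, since $\mathcal P(\omega)$ might be the standard system of a quite different model, presented in a quite different way.

## 2. Four statements about $\mathrm{SSy}(M)$ for definable $M$

The proof tolerates analytic sets in place of Borel ones.

**Definition (analytic presentation).** An analytic presentation of a model $M$ is a surjection $\phi:D\to M$, where $D$ is an analytic subset of a Polish space $\mathcal Y$, such that the $\phi$-preimages of $=$, $<$ and of the graphs of $S,+,\times$ are analytic subsets of powers of $\mathcal Y$.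

Every Borel presentation is one, since a standard Borel space carries a Polish topology with the same Borel sets.

**Theorem 1.** If $M$ is a nonstandard model of PA with an analytic presentation, then $\mathrm{SSy}(M)\ne\mathcal P(\omega)$. Consequently the Borel Scott set $\mathcal P(\omega)$ is not the standard system of any nonstandard Borel model of PA, and the answer to the question is no.

**Theorem 2.** For such $M$, $\mathrm{SSy}(M)$ is analytic, meager and Lebesgue null. So no nonmeager, and no non-null, Scott set is the standard system of a Borel model.

**Theorem 3.** Assume projective determinacy. If $M$ is a nonstandard model of PA with a presentation as above in which "analytic" is replaced by "projective" throughout, then $\mathrm{SSy}(M)\ne\mathcal P(\omega)$.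

**Proposition 4.** There is a Borel nonstandard model $M$ of PA such that $\mathrm{SSy}(M)$ is an uncountable $F_\sigma$ Scott set.

Everything except Theorem 3 is proved in ZFC. Proposition 4 shows that the obstruction is not mere uncountability. A full classification of the meager Borel Scott sets that are realized is not claimed.

## 3. $\Delta_1$ relations in an analytic presentation

Fix a nonstandard $M$ with analytic presentation $\phi:D\to M$. For $d\in D$ put $\pi(d)=\{n\in\omega:n\in_M\phi(d)\}$, so that $\mathrm{SSy}(M)=\{\pi(d):d\in D\}$. The presentation controls atomic relations only, and we need control over relations such as $x\in_Ma$. A formula $\theta$ is *$\Delta_1$ in PA* if $\theta$ and $\neg\theta$ are both PA-equivalent to $\Sigma_1$ formulas. By collection such formulas are closed, up to PA-equivalence, under Boolean operations, bounded quantification, bounded minimization and substitution of provably total $\Delta_1$ functions. For instance $x\in_Ma$ is $\Delta_1$ in PA.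

**Lemma 2.** If $\theta(\vec x)$ is $\Delta_1$ in PA, with parameters from $M$, then $\{\vec d\in D^k:M\models\theta(\phi(\vec d))\}$ and its complement in $D^k$ are analytic.

*Proof.* The danger is in the bounded universal quantifiers, since analytic sets are not closed under universal quantification over $D$. The MRDP theorem removes them. It is provable in PA (Gaifman–Dimitracopoulos 1982), so every $\Sigma_1$ formula, in particular $\theta$ and $\neg\theta$, is PA-equivalent to a formula $\exists\vec y\;p(\vec x,\vec y)=q(\vec x,\vec y)$ with $p,q$ polynomials over $\omega$. Unnest the terms: for example, $x\cdot y+1=q$ becomes $\exists z\,\exists w\,(z=x\cdot y\wedge w=S(z)\wedge w=q)$. Replace parameters and constants by fixed $\phi$-preimages in $D$. The quantifiers now range over $D$, and the matrix is a finite conjunction of atomic relations. The set defined is therefore a projection of a finite intersection of analytic sets, hence analytic. $\square$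

## 4. Reading an ultrafilter off one nonstandard point, and where this stops

From here to the end of Section 7 we assume, for contradiction, that
$$\mathrm{SSy}(M)=\mathcal P(\omega).$$

**Step 1: a Baire measurable choice of codes.** This step picks a code for each $X\subseteq\omega$ so tamely that category arguments apply. The set $\{(X,d):d\in D,\ \pi(d)=X\}$ is the intersection over $n\in\omega$ of the sets
$$\{(X,d):n\in X,\ d\in D,\ n\in_M\phi(d)\}\cup\{(X,d):n\notin X,\ d\in D,\ \neg(n\in_M\phi(d))\}.$$
These are analytic by Lemma 2, so the intersection is analytic. By our assumption it projects onto $2^\omega$. The Jankov–von Neumann uniformization theorem gives $u:2^\omega\to D$, measurable with respect to the $\sigma$-algebra generated by the analytic sets, with $\pi(u(X))=X$ for all $X$. Analytic sets have the BP, so $u$ is Baire measurable. Let $G\subseteq2^\omega$ be a dense $G_\delta$ set on which $u$ is continuous. Replace $G$ by the intersection of its images under the countable group of homeomorphisms generated by complementation and finite changes. Then $G$ is still a dense $G_\delta$ set, and it is closed under complements and finite changes. Write $\hat u(X)=\phi(u(X))$. Thus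
$$n\in_M\hat u(X)\iff n\in X\qquad(n\in\omega,\ X\subseteq\omega).\tag{4}$$

If $\theta$ is $\Delta_1$ in PA with parameters in $M$, then
$$\{\vec X\in G^k:M\models\theta(\hat u(X_1),\dots,\hat u(X_k))\}\ \text{ is Borel in }G^k.\tag{5}$$
Indeed, by Lemma 2 and the continuity of $u$ on $G$, this set and its complement in $G^k$ are both analytic in the Polish space $G^k$. Suslin's theorem applies.

Now a natural idea suggests itself. Fix a nonstandard $c$ and let $A_c=\{X\in G:c\in_M\hat u(X)\}$. This is Borel by (5). If it behaved like a nonprincipal ultrafilter, in the weak sense of (2) and (3), Lemma 1 would finish the proof. By (4), the codes $\hat u(X)$ and $\hat u(X^c)$ disagree at every standard $x$. So, by overspill, they disagree at every $x$ below some nonstandard point. Likewise $\hat u(X)$ and $\hat u(X\triangle\{n\})$ agree at every $x\ne n$ below some nonstandard point. If $c$ lies below all these points, all is well.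

Here the attempt stops. The bounds depend on $X$ and $n$, while $c$ has to be fixed in advance. Nothing so far prevents the bounds from going down through the whole nonstandard part as $X$ and $n$ vary, and then no single $c$ works.

The way past this point has two halves. First, generically many $X$ are governed by only *countably* many bounds. So if the attempt fails, the nonstandard part of $M$ has a countable coinitial subset $b_0>b_1>\cdots$. Second, in that case we evaluate codes at all the $b_i$ simultaneously and ignore finitely many $i$. This gives a homomorphism $\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ in place of an ultrafilter, that is, in place of a homomorphism to $\{0,1\}$. Such homomorphisms, when Baire measurable, turn out to be given by maps $h:\omega\to\omega$, and $b_i>b_{i+1}$ will force $h(i)>h(i+1)$ for a.a. $i$.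

For the ultrapower $\omega^\omega/\mathcal U$ the first half would suffice, because its nonstandard part has no countable coinitial subset. Given nonstandard $[f_0],[f_1],\dots$, let $g_k=\min(f_0,\dots,f_k)$ and $A_k=\{j\ge k:g_k(j)\ge k\}\in\mathcal U$. Then $A_0=\omega$ and $A_{k+1}\subseteq A_k$. Let $k(j)$ be the largest $k$ with $j\in A_k$ (it exists, since $j\in A_k$ needs $k\le j$), and let $c(j)=g_{k(j)}(j)$. For $j\in A_i$ we have $k(j)\ge i$, hence $i\le k(j)\le c(j)\le f_i(j)$. So $[c]$ is nonstandard and $[c]\le[f_i]$ for all $i$. Apply this to the nonstandard elements $[f_i-1]$ (truncated at $0$) to get a nonstandard element strictly below every $[f_i]$. But other models, for instance all countable ones, do have countable coinitial subsets in their nonstandard parts, so the second half is needed in general.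

## 5. Countable coinitiality of the nonstandard part

The tool is a category fact about total relations. As an example, take $W=(0,1]$ with the usual order $\le$. Then $Q=\{1/n:n\ge1\}$ is countable and every $w'\in W$ has some $q\in Q$ with $q\le w'$.

**Lemma 3.** Let $W$ be a nonempty Polish space and $\preceq$ a total relation on $W$ (that is, $w\preceq w'$ or $w'\preceq w$ for all $w,w'$) that has the BP in $W^2$, with all sections $\{w':w\preceq w'\}$ having the BP. Then there is a countable $Q\subseteq W$ such that $R=\{w':\exists q\in Q\;q\preceq w'\}$ is comeager.

*Proof.* For each $V$ in a countable base of nonempty open sets, if some $w$ has $\{w':w\preceq w'\}$ comeager in $V$, choose such a $w_V$. Let $Q$ be the set of chosen points. As a countable union of sections, $R$ has the BP.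

Suppose $R$ is not comeager. Its complement is nonmeager with the BP, so $R$ is meager in some nonempty open $V$. If $\{w':w\preceq w'\}$ were nonmeager in $V$ for some $w$, it would be comeager in some basic $V'\subseteq V$. Then $w_{V'}$ exists and $R$ is comeager in $V'$, which contradicts that $R$ is meager in $V$. So $\{w'\in V:w\preceq w'\}$ is meager for every $w\in V$. By the Kuratowski–Ulam theorem $\{(w,w')\in V^2:w\preceq w'\}$ is meager. By the flip homeomorphism $\{(w,w')\in V^2:w'\preceq w\}$ is meager too. By totality their union is $V^2$, contradicting Baire's theorem. $\square$

**Step 2: $M\setminus\omega$ has a countable coinitial subset.** This step makes the first half of the plan precise. Fix $B\in M\setminus\omega$. For $X\in G$ and $n\in\omega$ let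

* $e_n(X)$ be the least $x\le B$ such that $x=B$, or $x\ne n$ and $\neg\big(x\in_M\hat u(X)\leftrightarrow x\in_M\hat u(X\triangle\{n\})\big)$;
* $f(X)$ be the least $x\le B$ such that $x=B$, or $\big(x\in_M\hat u(X)\leftrightarrow x\in_M\hat u(X^c)\big)$.

These are the bounds of Section 4. By (4), no standard $x$ satisfies either defining condition, so all values $e_n(X)$ and $f(X)$ are nonstandard.

Consider on $G$ the relations $e_n(X)\le e_n(X')$, one for each $n$, and $f(X)\le f(X')$. They are total, since $M$ is linearly ordered. They are Borel: for instance $e_n(X)\le e_n(X')$ is a $\Delta_1$ condition, with parameters $B$ and $n$, on the four elements $\hat u(X)$, $\hat u(X\triangle\{n\})$, $\hat u(X')$, $\hat u(X'\triangle\{n\})$, so by (5) it is the preimage of a Borel subset of $G^4$ under a continuous map $G^2\to G^4$. Sections of Borel sets are Borel. Apply Lemma 3 to each of these countably many relations, and let $\mathcal B$ be the set of all values $e_n(q)$, respectively $f(q)$, with $q$ in the countable set $Q$ obtained for that relation. Then $\mathcal B$ is a countable nonempty subset of $M\setminus\omega$, and for comeagerly many $X\in G$: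
$$\text{for every }n\text{ there is }\beta\in\mathcal B\text{ with }\beta\le e_n(X),\text{ and there is }\beta\in\mathcal B\text{ with }\beta\le f(X).\tag{6}$$

*Claim: for every $c\in M\setminus\omega$ there is $\beta\in\mathcal B$ with $\beta\le c$.* Suppose instead that $c$ is nonstandard and $c<\beta$ for all $\beta\in\mathcal B$. Let $A=\{X\in G:c\in_M\hat u(X)\}$, a Borel set by (5). Let $X\in G$ satisfy (6). For every $n$ we have $c<e_n(X)\le B$ and $c\ne n$, so by minimality of $e_n(X)$, $c\in_M\hat u(X)\leftrightarrow c\in_M\hat u(X\triangle\{n\})$. That is, $X\in A\iff X\triangle\{n\}\in A$. Also $c<f(X)\le B$, so exactly one of $c\in_M\hat u(X)$, $c\in_M\hat u(X^c)$ holds. That is, $X\in A\iff X^c\notin A$. So $A$ satisfies (2) and (3), contradicting Lemma 1. This proves the claim.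

Enumerate $\mathcal B=\{\beta_0,\beta_1,\dots\}$, possibly with repetitions, and put
$$b_i=\min(\beta_0,\dots,\beta_i)-i.$$
Each $b_i$ is nonstandard, and $b_0>b_1>b_2>\cdots$. If $c$ is nonstandard, pick $j$ with $\beta_j\le c$. Then $b_i\le\beta_j-i<c$ for all $i\ge j+1$. So every nonstandard $c$ satisfies $b_i<c$ for a.a. $i$.

## 6. Homomorphisms $\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ with a Baire measurable lifting

A *lifting* of a map $\Phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ is a function $L:\mathcal P(\omega)\to\mathcal P(\omega)$ with $L(X)\in\Phi(X)$ for all $X$. Two examples show what to expect. If $h$ is finite-to-one, say $h(i)=\lfloor i/2\rfloor$, then $\Phi(X)=[h^{-1}(X)]$ is a homomorphism that kills finite sets and has the continuous lifting $X\mapsto h^{-1}(X)$. If $\mathcal U$ is a nonprincipal ultrafilter, then $\Phi(X)=[\omega]$ for $X\in\mathcal U$ and $\Phi(X)=[\emptyset]$ otherwise is also a homomorphism that kills finite sets. It is not of the form $[h^{-1}(X)]$. Such an $h$ would be finite-to-one, so its range would be infinite. Split the range into two infinite pieces $Y,Z$. Then $h^{-1}(Y)$ and $h^{-1}(Z)$ are both infinite and are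 complementary, so neither is finite or cofinite. The lemma says that tame liftings occur only in the first situation.

**Lemma 4.** Let $\Phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ be a unital Boolean homomorphism with $\Phi(F)=[\emptyset]$ for all finite $F$. Assume that $\Phi$ has a Baire measurable lifting $L$. Then there is $h:\omega\to\omega$ with $\Phi(X)=[h^{-1}(X)]$ for all $X\subseteq\omega$.

The difficulty is that $L$ is continuous only on a comeager set, which may miss the particular sets we care about. The cure is to insert fixed finite patterns $t_k$ into a set. Infinitely many patterns force the padded set into the good comeager set, and each pattern also separates what happens before it from what happens after it.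

*Proof.* The map $L$ is continuous on some dense $G_\delta$ set $G_0$. Let $G=\bigcap_{F\in\mathrm{Fin}}\{X\triangle F:X\in G_0\}$. This is a dense $G_\delta$ set contained in $G_0$ and closed under finite changes (it has nothing to do with the $G$ of Section 4), and $L$ is continuous on $G$. Write $G=\bigcap_kU_k$ with $U_0\supseteq U_1\supseteq\cdots$ open dense; the individual $U_k$ need not be closed under finite changes. Since $\Phi$ kills finite sets, $X=^*X'$ implies $\Phi(X)=\Phi(X')$, hence $L(X)=^*L(X')$.

**Step A: separating patterns.** This step builds the patterns. We construct $0=m_0<m_1<\cdots$, $I_k=[m_k,m_{k+1})$, $t_k\subseteq I_k$ and $i_0<i_1<\cdots$ such that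

* (a) if $X\cap I_k=t_k$, then $X\in U_k$;
* (b) if $X,X'\in G$, $X\cap I_k=X'\cap I_k=t_k$ and $X\setminus m_k=X'\setminus m_k$, then $L(X)\triangle L(X')\subseteq i_k$;
* (c) if $X,X'\in G$, $X\cap I_k=X'\cap I_k=t_k$ and $X\cap m_k=X'\cap m_k$, then $L(X)\cap i_k=L(X')\cap i_k$.

In words, once the pattern $t_k$ is present, changes before it affect $L$ only below $i_k$, and changes after it affect $L$ only from $i_k$ on.

Suppose $m_k$ (and $i_{k-1}$, if $k>0$) are given. For (b), let
$$C_i=\{X\in G:L(v\cup(X\setminus m_k))\triangle L(v'\cup(X\setminus m_k))\subseteq i\text{ for all }v,v'\subseteq m_k\}.$$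
The sets $v\cup(X\setminus m_k)$ lie in $G$, and $L$ is continuous on $G$, so $C_i$ is relatively closed in $G$. It is invariant under changes below $m_k$, since the definition mentions only $X\setminus m_k$. The $C_i$ increase with $i$. Their union is $G$, because for given $X$ the finitely many sets $L(v\cup(X\setminus m_k))$ are pairwise equal modulo finite. By Baire's theorem in the Polish space $G$, there are $i$, $m'>m_k$ and a string $s\in2^{m'}$ with $G\cap[s]\subseteq C_i$. Put $t=\{n\in[m_k,m'):s(n)=1\}$. If $X\in G$ and $X\cap[m_k,m')=t$, then changing $X$ below $m_k$ to agree with $s$ gives a member of $G\cap[s]\subseteq C_i$. By invariance $X\in C_i$. Choose $i_k\ge i$ with $i_k>i_{k-1}$ if $k>0$. Now (b) holds whenever $t_k$ extends $t$.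

For (c), run through the finitely many $v\subseteq m_k$. At each $v$, with current $t\subseteq[m_k,m'')$, pick $X\in G$ with $X\cap m''=v\cup t$; this is possible since $G$ is dense. By continuity there is $m'''>m''$ such that all $X'\in G$ agreeing with $X$ below $m'''$ have $L(X')\cap i_k=L(X)\cap i_k$. Replace $t$ by $X\cap[m_k,m''')$. After all $v$ have been treated, two sets as in (c) with common part $v$ below $m_k$ both agree below the relevant $m'''$ with the $X$ chosen for $v$. So (c) holds for every extension of $t$.

For (a), extend $t$ again, once for each $v\subseteq m_k$, so that the basic open set given by $v\cup t$ is contained in $U_k$. This is possible since $U_k$ is open dense. The final $t$ is $t_k$, and the final right end is $m_{k+1}$.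

**Step B: localization.** This step shows that, for suitably padded sets, each bit of $L$ depends on one finite block only. For $\varepsilon\in\{0,1\}$ let
$$O_\varepsilon=\bigcup_{k\equiv\varepsilon\,(\mathrm{mod}\,2)}I_k,\qquad T_\varepsilon=\bigcup_{k\equiv\varepsilon\,(\mathrm{mod}\,2)}t_k.$$
For $X\subseteq O_\varepsilon$ let $X^*=X\cup T_{1-\varepsilon}$: the blocks of parity $\varepsilon$ carry $X$, and the blocks of the other parity carry patterns. By (a), $X^*\in U_k$ for all $k\equiv1-\varepsilon$. The $U_k$ decrease, so $X^*\in G$.

Let $k\equiv1-\varepsilon\pmod2$ and $i_k\le i<i_{k+2}$. *Claim: whether $i\in L(X^*)$ depends only on $X\cap I_{k+1}$.* Let $X,Y\subseteq O_\varepsilon$ agree on $I_{k+1}$, and put $Z=(Y\cap m_k)\cup(X\setminus m_k)\subseteq O_\varepsilon$. The sets $Z^*,X^*$ agree off $m_k$ and equal $t_k$ on $I_k$. By (b) at $k$, $L(Z^*)\triangle L(X^*)\subseteq i_k$. The sets $Z^*,Y^*$ agree below $m_{k+2}$: below $m_k$ because $Z\cap m_k=Y\cap m_k$, on $I_k$ because both equal $t_k$ there, and on $I_{k+1}$ because $X$ and $Y$ agree there. Both equal $t_{k+2}$ on $I_{k+2}$. By (c) at $k+2$, $L(Z^*)\cap i_{k+2}=L(Y^*)\cap i_{k+2}$. Since $i_k\le i<i_{k+2}$,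
$$i\in L(X^*)\iff i\in L(Z^*)\iff i\in L(Y^*).$$

Every $i\ge i_{1-\varepsilon}$ lies in $[i_k,i_{k+2})$ for exactly one $k\equiv1-\varepsilon$. Put $\kappa(i)=k+1$ for this $k$. Then $\kappa(i)\equiv\varepsilon$, each value of $\kappa$ is taken finitely often, and by the claim there is $\theta_i:\mathcal P(I_{\kappa(i)})\to\{0,1\}$ with $i\in L(X^*)\iff\theta_i(X\cap I_{\kappa(i)})=1$ for all $X\subseteq O_\varepsilon$. Fix $E_\varepsilon\in\Phi(O_\varepsilon)$ with $E_\varepsilon\cap i_{1-\varepsilon}=\emptyset$. Since $X=X^*\cap O_\varepsilon$, we have $\Phi(X)=\Phi(X^*)\cap\Phi(O_\varepsilon)=[L(X^*)\cap E_\varepsilon]$, that is,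
$$\Phi(X)=\big[\{i\in E_\varepsilon:\theta_i(X\cap I_{\kappa(i)})=1\}\big]\qquad(X\subseteq O_\varepsilon).\tag{7}$$

**Step C: almost all $\theta_i$ are point evaluations.** This step finds $h(i)$ inside the block $I_{\kappa(i)}$. First, $\theta_i(I_{\kappa(i)})=1$ for a.a. $i\in E_\varepsilon$, by (7) with $X=O_\varepsilon$. Next, suppose that for infinitely many $i\in E_\varepsilon$ there are $x_i,y_i\subseteq I_{\kappa(i)}$ with $\theta_i(x_i\cup y_i)\ne\max(\theta_i(x_i),\theta_i(y_i))$. As $\kappa$ is finite-to-one, we may choose infinitely many such $i$ with distinct $\kappa(i)$. Let $X,Y$ be the unions of the corresponding $x_i$ and $y_i$, so that $X\cap I_{\kappa(i)}=x_i$ and $Y\cap I_{\kappa(i)}=y_i$ for the chosen $i$. By (7), $\Phi(X\cup Y)$ and $\Phi(X)\cup\Phi(Y)$ have representatives that differ at all chosen $i$. This contradicts $\Phi(X\cup Y)=\Phi(X)\cup\Phi(Y)$. In the same way, if $\theta_i(I_{\kappa(i)}\setminus x_i)\ne1-\theta_i(x_i)$ for infinitely many $i\in E_\varepsilon$, choose infinitely many with distinct $\kappa(i)$ and let $X$ be the union of these $x_i$. Then (7) contradicts $\Phi(O_\varepsilon\setminus X)=\Phi(O_\varepsilon)\setminus\Phi(X)$.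

So for a.a. $i\in E_\varepsilon$, $\theta_i$ is a unital Boolean homomorphism from the power set of a finite set to $\{0,1\}$. Exactly one singleton gets value $1$, because the singletons have union $I_{\kappa(i)}$ and are pairwise disjoint. So $\theta_i$ is evaluation at that point: there is $h_\varepsilon(i)\in I_{\kappa(i)}\subseteq O_\varepsilon$ with $\theta_i(x)=1\iff h_\varepsilon(i)\in x$. By (7),
$$\Phi(X\cap O_\varepsilon)=\big[\{i\in E_\varepsilon:h_\varepsilon(i)\in X\}\big]\qquad(X\subseteq\omega),$$
where finitely many $i$, at which $h_\varepsilon$ is undefined, are ignored.

**Step D: gluing.** This step combines the two parities. Since $O_0\cup O_1=\omega$ and $O_0\cap O_1=\emptyset$, we have $E_0\cup E_1=^*\omega$ and $E_0\cap E_1=^*\emptyset$. Let $h=h_0$ on $E_0$ and $h=h_1$ on $E_1\setminus E_0$ where these are defined, and $h=0$ at the finitely many remaining points. Then $\Phi(X)=\Phi(X\cap O_0)\cup\Phi(X\cap O_1)=[h^{-1}(X)]$ for all $X\subseteq\omega$. $\square$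

We also need that $h$ is essentially determined by $\Phi$.

**Lemma 5.** Let $h,h':\omega\to\omega$ with $h$ finite-to-one, and suppose $\{i:h'(i)\in X\}=^*\{i:h(i)\in X\}$ for every $X\subseteq\omega$. Then $h'(i)=h(i)$ for a.a. $i$.

*Proof.* Taking singletons $X$ shows that $h'$ is finite-to-one. Suppose $h'(i)\ne h(i)$ for infinitely many $i$. Choose inductively such $i_0<i_1<\cdots$ with
$$h(i_{r+1})\notin\{h'(i_0),\dots,h'(i_r)\},\qquad h'(i_{r+1})\notin\{h(i_0),\dots,h(i_r)\}.$$
This is possible, since finite-to-oneness excludes only finitely many $i$ at each stage. Then $h'(i_s)\ne h(i_r)$ for all $r,s$. For $X=\{h(i_r):r\in\omega\}$, every $i_r$ lies in $\{i:h(i)\in X\}$ and not in $\{i:h'(i)\in X\}$, a contradiction. $\square$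

## 7. Evaluation along vanishing sequences, and a descending sequence in $\omega$

**Definition (vanishing sequence).** A sequence $q=(q_i)_{i\in\omega}$ of nonstandard elements of $M$ is vanishing if for every nonstandard $c$, $q_i<c$ for a.a. $i$. For such $q$ and $d\in D$ let $\beta_q(d)=\{i:q_i\in_M\phi(d)\}$.

The sequence $b=(b_i)_i$ of Step 2 is vanishing, and so is its shift $(b_{i+1})_i$.

**Step 3: evaluation homomorphisms.** This step turns a vanishing sequence into a homomorphism to which Lemma 4 applies. If $\pi(d)=\pi(d')$, then $\beta_q(d)=^*\beta_q(d')$. Indeed, if $\phi(d)$ and $\phi(d')$ disagree at some $x$, the least such $x$ is nonstandard, and $q_i<x$ for a.a. $i$. This is what replaces the failed choice of $c$ in Section 4: the two codes may start to disagree anywhere in the nonstandard part, but the sequence drops below that place. Since every $X\subseteq\omega$ is some $\pi(d)$, setting $\Phi_q(\pi(d))=[\beta_q(d)]$ gives a well-defined map $\Phi_q:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$. It has four properties. The fixed nonstandard $B$ serves as a bound in (1), and $q_i<B$ for a.a. $i$.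

*Property 1: $\Phi_q$ is a unital Boolean homomorphism.* If $a,a'$ code $X,Y$, choose by (1) an $a''$ with $x\in_Ma''\leftrightarrow(x\in_Ma\vee x\in_Ma')$ for all $x<B$. It codes $X\cup Y$. Evaluating at the $q_i<B$ gives $\Phi_q(X\cup Y)=\Phi_q(X)\cup\Phi_q(Y)$. The same argument with $x\in_Ma''\leftrightarrow\neg(x\in_Ma)$ handles complements. Hence also $\Phi_q(\omega)=\Phi_q(X)\cup\Phi_q(X^c)=[\omega]$.

*Property 2: if $\theta$ is $\Delta_1$ in PA with standard parameters and $X=\{n\in\omega:\omega\models\theta(n)\}$, then $\Phi_q(X)=[\{i:M\models\theta(q_i)\}]$.* Take $a$ with $x\in_Ma\leftrightarrow\theta(x)$ for $x<B$. For standard $n$, $\omega\models\theta(n)$ if and only if $M\models\theta(n)$, since both $\theta$ and $\neg\theta$ are equivalent to $\Sigma_1$ formulas, which go up from $\omega$ to $M$. So $a$ codes $X$, and evaluating it at the $q_i<B$ gives the statement. For example, $\Phi_b$ of the set of even numbers is $[\{i:b_i\text{ is even in }M\}]$. Taking $\theta(x)$ to be $x=n$ gives $\Phi_q(\{n\})=[\emptyset]$, as the $q_i$ are nonstandard. So $\Phi_q$ kills finite sets.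

*Property 3: if $g:\omega\to\omega$ is defined by a PA-provably total $\Delta_1$ function and $g(q)=(g(q_i))_i$ is vanishing, then $\Phi_q(g^{-1}(X))=\Phi_{g(q)}(X)$.* If $a$ codes $X$, take $a'$ with $x\in_Ma'\leftrightarrow g(x)\in_Ma$ for $x<B$. For standard $n$ the value $g(n)$ is the same in $\omega$ and in $M$, so $a'$ codes $g^{-1}(X)$. For $q_i<B$, $q_i\in_Ma'\iff g(q_i)\in_Ma$.

*Property 4: $\Phi_q$ has a Baire measurable lifting.* Let $L_q(X)=\beta_q(u(X))$. Since $\pi(u(X))=X$, we have $L_q(X)\in\Phi_q(X)$. For each $i$ the set $\{X\in G:i\in L_q(X)\}=\{X\in G:q_i\in_M\hat u(X)\}$ is Borel by (5), and $G$ is comeager. So $\{X:i\in L_q(X)\}$ has the BP for every $i$, and $L_q$ is Baire measurable.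

By Lemma 4, for each vanishing $q$ there is $h_q:\omega\to\omega$ with
$$\Phi_q(X)=[h_q^{-1}(X)]\qquad(X\subseteq\omega).\tag{8}$$
Since $\Phi_q(\{n\})=[\emptyset]$, the map $h_q$ is finite-to-one. One may think of $h_q(i)$ as a standard shadow of $q_i$.

**Step 4: the shadow of $b$ descends.** This step transfers the inequalities $b_i>b_{i+1}$ to $\omega$. Property 2 speaks about one sequence at a time, so we pair neighboring terms. Let $\langle\cdot,\cdot\rangle$ be the Cantor pairing, a bijection $\omega^2\to\omega$ given by a provably total $\Delta_1$ function, monotone in both arguments, with $\langle x,y\rangle\ge x,y$; its projections are provably total $\Delta_1$ as well. Let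
$$p_i=\langle b_i,b_{i+1}\rangle,\qquad p=(p_i)_i.$$
(These $p_i$ are elements of $M$, not primes.) Since $p_i\ge b_i$, they are nonstandard. The sequence $p$ is vanishing. If $c$ is nonstandard, then $\langle e,e\rangle<c$ for all standard $e$, so by overspill for some nonstandard $e$. For a.a. $i$ we have $b_{i+1}<b_i<e$, hence $p_i\le\langle e,e\rangle<c$ by monotonicity.

Let $h=h_b$ and write $h_p(i)=\langle m_i,n_i\rangle$.

*First, $m_i>n_i$ for a.a. $i$.* Apply Property 2 for $p$ to $X=\{\langle m,n\rangle:m>n\}$. Since $b_i>b_{i+1}$ for all $i$, $\Phi_p(X)=[\omega]$. By (8), $h_p(i)\in X$ for a.a. $i$.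

*Second, $m_i=h(i)$ for a.a. $i$.* Let $g$ be the first projection. Then $g(p)=b$ is vanishing, and Property 3 gives $\Phi_p(g^{-1}(X))=\Phi_b(X)$. By (8) this says $\{i:m_i\in X\}=^*\{i:h(i)\in X\}$ for every $X$. Apply Lemma 5 to $h$ and $i\mapsto m_i$.

*Third, $n_i=h(i+1)$ for a.a. $i$.* Let $g$ be the second projection. Then $g(p)=(b_{i+1})_i$ is vanishing. If $a$ codes $X$, then $\{i:b_{i+1}\in_Ma\}=\{i:i+1\in\{j:b_j\in_Ma\}\}$, and $\{j:b_j\in_Ma\}=^*h^{-1}(X)$ by (8). So $\Phi_{g(p)}(X)=[\{i:h(i+1)\in X\}]$. Property 3 gives $\{i:n_i\in X\}=^*\{i:h(i+1)\in X\}$ for every $X$. Apply Lemma 5 to the finite-to-one map $i\mapsto h(i+1)$ and to $i\mapsto n_i$.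

Together, $h(i)>h(i+1)$ for a.a. $i$. This is an infinite descending sequence of natural numbers, which is absurd. So $\mathrm{SSy}(M)\ne\mathcal P(\omega)$. As $\mathcal P(\omega)$ is a Borel Scott set and every Borel presentation is an analytic one, Theorem 1 is proved. $\blacksquare$

## 8. Meager, null, and the projective version

**Proof of Theorem 2.** We no longer assume $\mathrm{SSy}(M)=\mathcal P(\omega)$. The proof in Step 1 that $\{(X,d):d\in D,\ \pi(d)=X\}$ is analytic did not use that assumption. So its projection $\mathcal S=\mathrm{SSy}(M)$ is analytic, hence measurable and with the BP. Being a Boolean algebra containing the finite sets, $\mathcal S$ is a subgroup of the group $(2^\omega,\triangle)$ that contains all finite sets.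

If $\mathcal S$ were nonmeager, Pettis' theorem would give a neighborhood of the identity inside $\mathcal S\triangle\mathcal S=\{X\triangle Y:X,Y\in\mathcal S\}$. If $\mathcal S$ had positive measure, Steinhaus' theorem would give the same. Since $\mathcal S$ is a subgroup, $\mathcal S\triangle\mathcal S=\mathcal S$. So $\mathcal S\supseteq\{X:X\cap m=\emptyset\}$ for some $m$. Every $X\subseteq\omega$ is $(X\cap m)\triangle(X\setminus m)$ with both parts in $\mathcal S$. Hence $\mathcal S=\mathcal P(\omega)$, contradicting Theorem 1. So $\mathcal S$ is meager and null. The last sentence of the theorem follows, because Borel presentations are analytic ones. $\blacksquare$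

**Proof of Theorem 3.** Under projective determinacy all projective sets have the BP, and every projective relation has a projective uniformization (see Moschovakis, *Descriptive Set Theory*). We repeat the proof of Theorem 1 and check each place where analytic or Borel sets were used.

*Lemma 2* holds with "projective" for "analytic", because projective sets are closed under finite intersections, projections and sections.

*The set $\{(X,d):d\in D,\ \pi(d)=X\}$* is a countable intersection, and the projective sets are not closed under countable intersections, so a remark is needed. The sets $\{d\in D:n\in_M\phi(d)\}$, $n\in\omega$, are sections, at fixed preimages of the elements $n$, of the single projective set $\{(e,d)\in D^2:\phi(e)\in_M\phi(d)\}$. So they and their complements in $D$ all lie in one class $\mathbf\Sigma^1_r$. This class is closed under countable unions and intersections, so the set in question is projective.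

*The function $u$* is now taken to be a projective uniformization of this set. Preimages of open sets under $u$ are projective, so $u$ is Baire measurable. It is continuous on a dense $G_\delta$ set $G$, which we make closed under complements and finite changes as before.

*The sets called Borel* by way of (5) in Steps 2 and 3 are preimages of projective sets under continuous maps on powers of $G$. They and their sections are projective, so they have the BP. This is all that Lemmas 1, 3 and 4 require. The rest of the proof is unchanged. $\blacksquare$

## 9. An uncountable $F_\sigma$ standard system of a Borel model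

We prove Proposition 4, which was Test 2. The plan is to add to a countable model $M_0$ a perfect set of new constants $c_x$, $x\in2^\omega$, in such a way that the truth of each statement about $c_{x_1},\dots,c_{x_k}$ is decided by finite initial segments of $x_1,\dots,x_k$. The presentation is then Borel for continuity reasons.

**Step I: fat sets.** This step sets up a notion of largeness that survives splitting and doubling. Let $M_0$ be a countable nonstandard model of PA, $b\in M_0$ nonstandard and $N=2^b$. For a finite set $J$, call an $M_0$-definable (with parameters) set $X\subseteq[0,N)^J$ *fat* if $k\cdot|X|\ge N^{|J|}$ for some standard $k\ge1$; cardinalities are computed in $M_0$. For example, the set of even numbers below $N$ is fat, with $k=2$, and $[0,b)$ is not fat, since $kb<2^b$ for all standard $k$. Fat sets are nonempty.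

*Splitting.* If $X=Y\cup Z$ is fat and $Y,Z$ are definable, then one of $Y,Z$ has at least half as many elements as $X$, so it is fat.

*Doubling.* If $X\subseteq[0,N)^J$ is fat, so is
$$X^{(2)}=\{z\in[0,N)^{J\times2}:(z_{(j,\epsilon(j))})_{j\in J}\in X\text{ for all }\epsilon:J\to2\}.$$
Double one coordinate at a time. Suppose a definable set $X'\subseteq[0,N)^{J'}$ has fibers $X'_w$ over the tuples $w$ of the remaining $|J'|-1$ coordinates. Doubling the chosen coordinate gives $\{(w,y,y'):y,y'\in X'_w\}$, and by Cauchy–Schwarz in $M_0$ its size is
$$\sum_w|X'_w|^2\ \ge\ \frac{\big(\sum_w|X'_w|\big)^2}{N^{|J'|-1}}.$$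
Dividing by $N^{|J'|+1}$ shows that the new density is at least the square of the old one. After all $|J|$ coordinates have been doubled, the set is $X^{(2)}$, since each doubling requires both choices at that coordinate to lie in the previous set. Only $|J|$ doublings are made, so $k|X|\ge N^{|J|}$ implies $k^{2^{|J|}}|X^{(2)}|\ge N^{2|J|}$.

**Step II: a tree of fat sets.** This step builds the approximations to the constants. List the formulas with parameters in $M_0$ as $\varphi_n(v_1,\dots,v_{k_n})$, each occurring infinitely often; dummy variables and $k_n=0$ are allowed. We build fat $X_n\subseteq[0,N)^{\{0,1\}^n}$, starting with $X_0=[0,N)$.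

Given $X_n$, view $X_n^{(2)}$ as indexed by $\{0,1\}^{n+1}$, with $(s,\epsilon)$ identified with the string $s\epsilon$. For $s\in\{0,1\}^n$ and standard $k$, the set of $z\in[0,N)^{\{0,1\}^{n+1}}$ for which $z_{s0}$ and $z_{s1}$, as $b$-bit numbers, agree in their first $k$ leading bits has density $2^{-k}$. If $X_n^{(2)}$ has density at least $1/K$ with $K$ standard, choose a standard $k$ with $2^n2^{-k}\le1/(2K)$. Removing these sets for all $2^n$ strings $s$ leaves a fat subset of $X_n^{(2)}$ on which, for every $s\in\{0,1\}^n$, $z_{s0}$ and $z_{s1}$ differ in one of the first $k$ leading bits. Then pass successively, by splitting, to fat subsets so that for each $k_n$-tuple of distinct $s_i\in\{0,1\}^{n+1}$ the truth value of $\varphi_n(z_{s_1},\dots,z_{s_{k_n}})$ in $M_0$ is constant. There are finitely many such tuples. The result is $X_{n+1}$.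

Say that $X_n$ *decides* $\varphi$ at distinct $s_1,\dots,s_k\in\{0,1\}^n$ if the truth value of $\varphi(z_{s_1},\dots,z_{s_k})$ is constant for $z\in X_n$. A decision persists, with the same value, at all $s_i'\supseteq s_i$ at later stages. It suffices to treat one step, $s_i'=s_i\epsilon_i$. Choose $\epsilon:\{0,1\}^n\to2$ with $\epsilon(s_i)=\epsilon_i$ for all $i$. For $z\in X_{n+1}\subseteq X_n^{(2)}$ we have $(z_{s\epsilon(s)})_s\in X_n$, and the decision of $X_n$ applies to this point.

**Step III: the limit theory.** This step reads off a complete theory. For distinct $x_1,\dots,x_k\in2^\omega$ and a formula $\varphi$ with parameters in $M_0$, let $T^*$ contain $\varphi(c_{x_1},\dots,c_{x_k})$ if and only if for some $n$ with the $x_i\restriction n$ distinct, $\varphi(z_{x_1\restriction n},\dots,z_{x_k\restriction n})$ holds for all $z\in X_n$. By persistence, "some $n$" can be replaced by "all sufficiently large $n$", so adding dummy variables makes no difference.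

* $T^*$ contains the elementary diagram of $M_0$: this is the case $k=0$.
* $T^*$ is finitely satisfiable: finitely many members are satisfied in $M_0$ by the coordinates of any point of $X_n$, for large $n$.
* $T^*$ is complete: $\varphi$ is listed at arbitrarily late stages, hence at some stage $n$ with the $x_i\restriction(n+1)$ distinct, and then $X_{n+1}$ decides it.
* For each $\varphi$, membership of $\varphi(c_{x_1},\dots,c_{x_k})$ in $T^*$ is a locally constant function of the tuple of distinct points $(x_1,\dots,x_k)$, since it is decided by $x_1\restriction n,\dots,x_k\restriction n$ for some $n$.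

**Step IV: the model and its Borel presentation.** In a model of $T^*$, let $M$ be the set of elements $\tau(c_{x_1},\dots,c_{x_k})$, where $\tau$ is an $M_0$-definable (with parameters) function and $x_1,\dots,x_k$ are distinct. PA has definable Skolem functions: least witnesses are definable. The least witness for a formula about finitely many elements of $M$ is again of the form $\tau(c_{\vec x})$, where $\vec x$ lists without repetition the points involved. By the Tarski–Vaught test $M$ is an elementary submodel, so $M\models T^*$. Hence $M_0\preceq M$, and $M$ is nonstandard.

By permuting the arguments of $\tau$ we may list the points in lexicographic order. So a presentation has domain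
$$D=\{(\tau,x_1,\dots,x_k):k\in\omega,\ \tau\text{ $k$-ary},\ x_1<_{\rm lex}\cdots<_{\rm lex}x_k\},$$
with $\phi(\tau,\vec x)=\tau(c_{\vec x})$. Since $M_0$ is countable, there are countably many $\tau$. Since $<_{\rm lex}$ is an open relation on $2^\omega$, $D$ is a countable disjoint union of open subsets of spaces $(2^\omega)^k$. An atomic relation involves at most three elements of $D$. Fix the functions $\tau$ involved. The order and coincidence pattern of all the points involved splits the space of arguments into finitely many Borel pieces. On each piece the increasing enumeration $w_1<_{\rm lex}\cdots<_{\rm lex}w_l$ of these points is a continuous function of the arguments. The truth of the relation is membership in $T^*$ of one fixed formula at $(c_{w_1},\dots,c_{w_l})$, a locally constant function of this enumeration. So the preimage of each atomic relation is Borel, and $M$ is a Borel model.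

**Step V: $\mathrm{SSy}(M)$ is $F_\sigma$.** For fixed $k$-ary $\tau$, the map $\vec x\mapsto\{n:(p_n\mid\tau(c_{\vec x}))\in T^*\}$ is continuous on $\{\vec x:x_1<_{\rm lex}\cdots<_{\rm lex}x_k\}$, because each bit is locally constant. This domain is open in a compact metrizable space, hence $\sigma$-compact, and so is its image. Taking the union over the countably many $\tau$, $\mathrm{SSy}(M)$ is a countable union of compact sets, that is, $F_\sigma$.

**Step VI: $\mathrm{SSy}(M)$ is a Scott set.** This holds for every nonstandard model, and we use the description by traces of definable sets. (i) Such traces form a Boolean algebra. (ii) Let $a$ code $X$ and $Y=\{e\}^X$. For standard $n$, the true halting computation on $n$ is a standard number, and its oracle queries are standard, so $M$ sees it as a halting computation of $\{e\}$ on $n$ with oracle $\{x:x\in_Ma\}$. The least such computation in the sense of $M$ is therefore standard, and hence a true one. So $Y$ is the trace of the definable set of those $n$ on which this least computation exists and outputs $1$. (iii) Let $a$ code an infinite tree $T\subseteq2^{<\omega}$, with strings coded by numbers. For each standard $n$, some string of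 length $n$ in the sense of $M$ has all its initial segments in the set coded by $a$. By overspill this holds for some nonstandard $n$, with a string $\sigma$, say. All restrictions of $\sigma$ to standard lengths are strings in $T$. So the trace $\{i\in\omega:\sigma(i)=1\}$ is a path through $T$ in $\mathrm{SSy}(M)$.

**Step VII: $\mathrm{SSy}(M)$ is uncountable.** Since $X_0=[0,N)$, the sentence $c_x<N$ is in $T^*$, so $c_x$ is a $b$-bit number in $M$. Let $Y_x$ be the set of standard $m$ for which the $m$-th leading bit of $c_x$ is $1$. It is the trace of a definable set, so $Y_x\in\mathrm{SSy}(M)$. Let $x\ne y$ first differ after $s=x\restriction n=y\restriction n$. By the construction of $X_{n+1}$ there is a standard $k$ such that $z_{s0}$ and $z_{s1}$ differ in one of the first $k$ leading bits for all $z\in X_{n+1}$. So $T^*$ says that $c_x$ and $c_y$ differ in one of the first $k$ leading bits, and $Y_x\ne Y_y$. Thus $x\mapsto Y_x$ is injective on $2^\omega$. This proves Proposition 4. $\blacksquare$
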